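\numberwithin{equation}{section}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\newtheorem*{kenigmerle}{Theorem (Kenig--Merle)}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Radial scattering on $\mathbb H^3$ below the Euclidean ground state\\ for the focusing energy-critical Schr\"odinger equation}


\begin{abstract}
We consider the focusing quintic Schr\"odinger equation on three-dimensional hyperbolic space. We prove that radial data in $H^1(\mathbb H^3)$ whose energy and gradient norm lie below those of the Euclidean ground state $W$ lead to global solutions that scatter in $H^1(\mathbb H^3)$. The hypotheses can be weakened by subtracting the $L^2$ norm, and in this form one obtains a complete scattering/blow-up dichotomy for radial data below the threshold, as well as sharpness of the threshold. The proof conjugates the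 radial problem to a Euclidean equation with a decreasing weight in front of the nonlinearity. Concentration compactness then reduces the question to one elementary inequality for the weight that appears in the virial identity.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathbb H^3$ be three-dimensional hyperbolic space with curvature $-1$ and Laplace--Beltrami operator $\Delta_{\mathbb H^3}$. In geodesic polar coordinates, the integral of a radial function is $4\pi\int_0^\infty(\cdot)\sinh^2 r\,dr$, and the radial part of $\Delta_{\mathbb H^3}$ is $\frac{d^2}{dr^2}+2\coth (r)\frac{d}{dr}$. We study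
\begin{equation}\label{eq:nls}
i\partial_tu+\Delta_{\mathbb H^3}u=-|u|^4u,\qquad u(0)=u_0,
\end{equation}
whose energy
\[
E_{\mathbb H^3}(u)=\frac12\int_{\mathbb H^3}|\nabla u|^2\,dx-\frac16\int_{\mathbb H^3}|u|^6\,dx
\]
is conserved. The space $H^1(\mathbb H^3)$ carries the norm $\|\nabla u\|_{L^2(\mathbb H^3)}$, which controls $\|u\|_{L^2(\mathbb H^3)}$. Functions on $\mathbb R^3$ have the analogous quantities
\[
K(f)=\int_{\mathbb R^3}|\nabla f|^2,\qquad M(f)=\int_{\mathbb R^3}|f|^2,\qquad E(f)=\frac12K(f)-\frac16\int_{\mathbb R^3}|f|^6 ,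
\]
and $\dot H^1(\mathbb R^3)$ is normed by $K(f)^{1/2}$. The propagator $e^{it\Delta}$ is that of the space in question.

At small scales $\mathbb H^3$ looks like $\mathbb R^3$. If a fixed Euclidean bump is shrunk to scale $\lambda\to0$, with its $\dot H^1$ norm kept fixed, and placed on $\mathbb H^3$, then its gradient and $L^6$ norms approach the Euclidean ones. So \eqref{eq:nls} contains the Euclidean equation as a limit, and with it the static solution
\[
W(x)=\Big(1+\frac{|x|^2}{3}\Big)^{-1/2},\qquad -\Delta W=W^5\ \text{ on }\mathbb R^3 ,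
\]
which neither blows up nor scatters. On $\mathbb R^3$, radial data below this solution do scatter.

\begin{kenigmerle}
Let $u_0\in\dot H^1(\mathbb R^3)$ be radial with $E(u_0)<E(W)$ and $\|\nabla u_0\|_{L^2}<\|\nabla W\|_{L^2}$. Then the solution of $i\partial_tu+\Delta u=-|u|^4u$, $u(0)=u_0$, on $\mathbb R^3$ is defined for all time, and there are $u_{0,\pm}\in\dot H^1(\mathbb R^3)$ with $\|u(t)-e^{it\Delta}u_{0,\pm}\|_{\dot H^1}\to0$ as $t\to\pm\infty$.
\end{kenigmerle}

At large scales the exponential volume growth of $\mathbb H^3$ should only help. For the \emph{defocusing} equation $i\partial_tu+\Delta_{\mathbb H^3}u=|u|^4u$, a theorem of Ionescu, Pausader and Staffilani says that every solution with data in $H^1(\mathbb H^3)$ is global and scatters. So one guesses that in the focusing case small scales decide, and that the threshold on $\mathbb H^3$ is the Euclidean one. This is the following conjecture of \cite{Kleinhenz}.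

\begin{conjecture}
Let $u_0\in H^1(\mathbb H^3)$ be radial with
\begin{align}
E_{\mathbb H^3}(u_0)&<E(W),\label{eq:hypE}\\
\|\nabla u_0\|_{L^2(\mathbb H^3)}&<\|\nabla W\|_{L^2(\mathbb R^3)}.\label{eq:hypK}
\end{align}
Then the solution $u$ of \eqref{eq:nls} is defined for all time, and there exist $u_{0,+},u_{0,-}\in H^1(\mathbb H^3)$ such that
\[
\lim_{t\to\pm\infty}\|u(t)-e^{it\Delta}u_{0,\pm}\|_{H^1(\mathbb H^3)}=0 .
\]
\end{conjecture}

What is not obvious is the intermediate range of scales. The virial identity comes from Euclidean dilations. These are not symmetries of $\mathbb H^3$, and it is not clear in advance that the resulting identity has a sign all the way up to the number $E(W)$. We shall see that it does.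

\subsection{Results}

The squared gradient norm on $\mathbb H^3$ contains a copy of the squared $L^2$ norm, which plays no role in concentration. It is natural to remove it. Put
\[
E^*(u)=E_{\mathbb H^3}(u)-\tfrac12\|u\|_{L^2(\mathbb H^3)}^2,\qquad K^*(u)=\|\nabla u\|_{L^2(\mathbb H^3)}^2-\|u\|_{L^2(\mathbb H^3)}^2 ,\qquad K_W=\|\nabla W\|_{L^2(\mathbb R^3)}^2 .
\]
The quantity $E^*$ is conserved, because energy and $L^2$ norm are. A \emph{solution} of \eqref{eq:nls} on an interval $I$ is a radial $u\in C(I;H^1(\mathbb H^3))$ that satisfies Duhamel's formula in $H^{-1}$; it is unique (Lemma \ref{lem:uniq}; see also Remark \ref{rem:nonradial}), and $T_\pm$ are its maximal times of existence. A global solution \emph{scatters} in $H^1(\mathbb H^3)$ as $t\to\pm\infty$ if it satisfies the last display of the Conjecture for some $u_{0,\pm}\in H^1(\mathbb H^3)$; scattering in $\dot H^1(\mathbb R^3)$ and $H^1(\mathbb R^3)$ is defined likewise.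

\begin{theorem}\label{thm:A}
Let $u_0\in H^1(\mathbb H^3)$ be radial with $E^*(u_0)<E(W)$ and $K^*(u_0)<K_W$. Then the solution $u$ of \eqref{eq:nls} is global and scatters in $H^1(\mathbb H^3)$ as $t\to\pm\infty$. Moreover $\|u\|_{L^{10}(\mathbb R\times\mathbb H^3)}\le C(E^*(u_0))<\infty$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The Conjecture is true. It remains true with ``$\le$'' in place of ``$<$'' in \eqref{eq:hypE} and \eqref{eq:hypK}.
\end{corollary}

\begin{proof}
If $u_0=0$ there is nothing to prove. Otherwise $\|u_0\|_{L^2}>0$, hence $E^*(u_0)<E_{\mathbb H^3}(u_0)\le E(W)$ and $K^*(u_0)<\|\nabla u_0\|_{L^2}^2\le K_W$, and Theorem \ref{thm:A} applies.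
\end{proof}

\begin{theorem}\label{thm:B}
Let $u_0\in H^1(\mathbb H^3)$ be radial with $E^*(u_0)<E(W)$. Then $K^*(u_0)\ne K_W$. If $K^*(u_0)<K_W$, the solution is global and scatters in both time directions. If $K^*(u_0)>K_W$, then $T_+<\infty$ and $T_->-\infty$.
\end{theorem}

\begin{theorem}\label{thm:C}
\textup{(i)} For every $\varepsilon>0$ there is a radial $u_0\in C_c^\infty(\mathbb H^3)$ with $E_{\mathbb H^3}(u_0)<E(W)$ and $\|\nabla u_0\|_{L^2}<\|\nabla W\|_{L^2}+\varepsilon$ whose solution blows up in finite time in both directions.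

\textup{(ii)} The supremum of $\|u\|_{L^{10}(\mathbb R\times\mathbb H^3)}$ over radial data satisfying \eqref{eq:hypE} and \eqref{eq:hypK} is infinite. Hence $C(E^*)$ in Theorem \ref{thm:A} cannot stay bounded as $E^*\uparrow E(W)$.
\end{theorem}

\subsection{The idea}

For radial $u$ put $v(t,r)=e^{it}\frac{\sinh r}{r}u(t,r)$, regarded as a radial function on $\mathbb R^3$. Then \eqref{eq:nls} becomes
\begin{equation}\label{eq:nlsg}
i\partial_tv+\Delta v=-g\,|v|^4v \quad\text{on }\mathbb R^3,\qquad g(r)=\Big(\frac r{\sinh r}\Big)^4,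
\end{equation}
and $K^*(u)=K(v)$. The linear part is exactly Euclidean. The geometry survives only in the weight $g$, which equals $1$ at the origin and decreases to $0$. Since $g\le1$, the nonlinearity is weaker than the Euclidean one, and the sharp Sobolev inequality traps $K(v)$ below $K_W$ as on $\mathbb R^3$. The virial identity, however, contains not $g$ but the larger weight $h=g-\frac16rg'$: formally,
\[
\frac{d^2}{dt^2}\int|x|^2|v|^2=8\Big(\int|\nabla v|^2-\int h|v|^6\Big).
\]
If a weight $0\le g\le1$ drops abruptly, then $h$ exceeds $1$ somewhere, and the trapping no longer gives a sign for the right side. The key fact is that for hyperbolic space $h\le1$ everywhere. In Section \ref{sec:var} we illustrate on standing waves, where the virial identity becomes a computation with an ordinary differential equation, how this single inequality excludes obstructions below the threshold.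

To pass from standing waves to all solutions we follow the concentration-compactness and rigidity scheme. If scattering failed below $E(W)$, there would be a solution of minimal energy that does not scatter, and its trajectory would be precompact in $\dot H^1$. The virial identity with $h\le1$ shows that no such solution exists. The minimal solution is found by decomposing a sequence of data into profiles living at scales $\lambda_n$. Profiles with $\lambda_n\to0$ see $g=1$ and are handled by the Kenig--Merle theorem; profiles with $\lambda_n\to\infty$ see $g=0$ and are free; so only profiles at a fixed scale are left.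

Radial symmetry is essential at several points: in the conjugation to \eqref{eq:nlsg}, in the profile decomposition (where it prevents profiles from moving off to spatial infinity and improves the Strichartz estimates), in the Kenig--Merle theorem, and in the control of the far region in the blow-up argument.

\subsection{Facts used}\label{ss:facts}

We write $L^qL^p(I)$ for $L^q_tL^p_x(I\times\mathbb R^3)$. Constants $C$ may change from line to line. We use the following facts on $\mathbb R^3$.
\begin{itemize}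
\item \emph{Strichartz estimates} (Keel--Tao). Call $(q,p)$ admissible if $\frac2q+\frac3p=\frac32$ and $2\le q\le\infty$. Then $\|e^{it\Delta}f\|_{L^qL^p(\mathbb R)}\le C\|f\|_{L^2}$, and $D(t)=\int_{t_0}^te^{i(t-s)\Delta}f(s)\,ds$ satisfies $\|D\|_{L^qL^p(I)}\le C\|f\|_{L^2L^{6/5}(I)}$ and $\|D\|_{L^qL^p(I)}\le C\|f\|_{L^1L^2(I)}$ for $t_0\in \bar I$ (also for $t_0=\pm\infty$, if $I$ is unbounded in that direction); in both cases $D\in C(\bar I;L^2)$. The endpoint $(2,6)$ and its dual $L^2L^{6/5}$ are included.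
\item The \emph{dispersive estimate} $\|e^{it\Delta}f\|_{L^6}\le C|t|^{-1}\|f\|_{L^{6/5}}$. By density it implies $\|e^{it\Delta}f\|_{L^6}\to0$ as $t\to\pm\infty$ for $f\in\dot H^1$.
\item The \emph{sharp Sobolev inequality} (Aubin, Talenti): $W$ maximizes $\int|f|^6/K(f)^3$.
\item \emph{Hardy's inequality}: $\|f/|x|\|_{L^p}\le C_p\|\nabla f\|_{L^p}$, $1<p<3$.
\item \emph{Strauss' lemma}: $|x||f(x)|\le C\|f\|_{L^2}^{1/2}\|\nabla f\|_{L^2}^{1/2}$ for radial $f\in H^1$.
\item The Littlewood--Paley square function theorem.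
\item The Kenig--Merle theorem above, where solutions lie in $C(\mathbb R;\dot H^1)$ and have finite $\|\nabla u\|_{L^{10}L^{30/13}}$ on compact time intervals.
\end{itemize}

\section{Conjugation to a weighted Euclidean equation}\label{sec:conj}

\subsection{The transform}

For radial $u$ on $\mathbb H^3$ let $(Tu)(r)=\frac{\sinh r}ru(r)$, a radial function on $\mathbb R^3$. Since $\frac{\sinh r}r$ is smooth, even and positive, $T$ maps radial $C_c^\infty(\mathbb H^3)$ bijectively onto radial $C_c^\infty(\mathbb R^3)$. Put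
\[
G(f)=\int_{\mathbb R^3}g|f|^6,\qquad E_g(f)=\tfrac12K(f)-\tfrac16G(f).
\]

\begin{lemma}\label{lem:T}
$T$ extends to a unitary map of the radial $L^2$ spaces and to an isomorphism of $H^1_{rad}(\mathbb H^3)$ onto $H^1_{rad}(\mathbb R^3)$. With $v=Tu$,
\begin{gather}
\|\nabla u\|_{L^2(\mathbb H^3)}^2=K(v)+M(v),\qquad \|u\|_{L^2(\mathbb H^3)}^2=M(v),\qquad \int_{\mathbb H^3}|u|^6=G(v),\label{eq:iso1}\\
K^*(u)=K(v),\qquad E^*(u)=E_g(v).\label{eq:iso2}
\end{gather}
Moreover $Te^{it\Delta_{\mathbb H^3}}=e^{-it}e^{it\Delta}T$ on radial $L^2$.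
\end{lemma}

\begin{proof}
Let $u\in C_c^\infty$ be radial and $w=rv=\sinh r\,u$. Then $\int|u|^2\sinh^2r\,dr=\int|w|^2dr=\int|v|^2r^2dr$. Since $w=O(r)$ at $0$, integration by parts gives
\begin{align*}
\int|u'|^2\sinh^2r\,dr&=\int|w'-w\coth r|^2dr=\int|w'|^2-(|w|^2)'\coth r+|w|^2\coth^2r\,dr\\
&=\int|w'|^2+\Big(\coth^2r-\frac1{\sinh^2r}\Big)|w|^2\,dr=\int|w'|^2+|w|^2\,dr .
\end{align*}
With $1/r$ in place of $\coth r$ the same computation gives $\int|v'|^2r^2dr=\int|w'-w/r|^2dr=\int|w'|^2dr$, because $r^{-2}+(1/r)'=0$. Finally $|u|^6\sinh^2r=(r/\sinh r)^4|v|^6r^2$. This proves \eqref{eq:iso1} and \eqref{eq:iso2} for test functions, and by density in general; the $L^6$ norms are controlled by the $H^1$ norms, since $G(v)\le\int|v|^6\le CK(v)^3$.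

From $(\sinh r\,u)''=\sinh r\,(u''+2\coth r\,u'+u)$ we get $\Delta_{\mathbb H^3}u=\frac1{\sinh r}(\partial_r^2-1)(\sinh r\,u)$ on radial functions, while $\Delta v=\frac1r\partial_r^2(rv)$. Hence $T\Delta_{\mathbb H^3}T^{-1}=\Delta-1$ on radial $C_c^\infty$. On a complete manifold $C_c^\infty$ is a core for the Laplacian, and by averaging over rotations radial $C_c^\infty$ is a core for its radial part. So the self-adjoint radial parts of $\Delta_{\mathbb H^3}$ and $\Delta-1$ are unitarily equivalent through $T$, and the intertwining of the propagators follows.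
\end{proof}

The spectral gap of $\mathbb H^3$ thus appears as the constant $-1$, which the phase $e^{it}$ removes.

\begin{proposition}\label{prop:conj}
Let $u\in C(I;H^1_{rad}(\mathbb H^3))$ and $v(t)=e^{it}Tu(t)$. Then $u$ satisfies Duhamel's formula for \eqref{eq:nls} if and only if $v$ satisfies Duhamel's formula for \eqref{eq:nlsg}, and for $u_{0,\pm}\in H^1_{rad}(\mathbb H^3)$
\[
\|u(t)-e^{it\Delta_{\mathbb H^3}}u_{0,\pm}\|_{H^1(\mathbb H^3)}^2=K\big(v(t)-e^{it\Delta}Tu_{0,\pm}\big)+M\big(v(t)-e^{it\Delta}Tu_{0,\pm}\big).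
\]
\end{proposition}

\begin{proof}
Duhamel's formula is meaningful in $H^{-1}$: by Sobolev $|u|^4u\in C(I;L^{6/5})$ and $L^{6/5}\subset H^{-1}$. Being unitary on $L^2$ and an isomorphism on $H^1$, $T$ extends to the radial $H^{-1}$ spaces by $\langle Tf,\varphi\rangle=\langle f,T^{-1}\varphi\rangle$, and so does the intertwining relation. For radial $\varphi\in H^1(\mathbb R^3)$,
\[
\int_{\mathbb H^3}|u|^4u\,\overline{T^{-1}\varphi}=4\pi\int\Big(\frac r{\sinh r}\Big)^6|Tu|^4\,Tu\,\bar\varphi\,\sinh^2r\,dr=\int_{\mathbb R^3}g\,|Tu|^4\,Tu\,\bar\varphi ,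
\]
that is, $T(|u|^4u)=g|Tu|^4Tu$. Apply $e^{it}T$ to Duhamel's formula for $u$; the phases combine since $e^{it}Te^{i(t-s)\Delta_{\mathbb H^3}}=e^{i(t-s)\Delta}e^{is}T$. As $T$ is invertible, the argument can be reversed. The last identity follows from \eqref{eq:iso1} and the intertwining relation.
\end{proof}

Everything now takes place on $\mathbb R^3$. We shall prove the following statement, from which Theorem \ref{thm:A} is deduced in Section \ref{sec:rigid}. The space $X$ is defined in \eqref{eq:spaces}, and $\dot H^1$ solutions in Section \ref{sec:local}.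

\begin{theorem}\label{thm:euclid}
There is a nondecreasing function $B:[0,E(W))\to[0,\infty)$ such that every radial $v_0\in\dot H^1(\mathbb R^3)$ with $E_g(v_0)<E(W)$ and $K(v_0)<K_W$ gives a global solution of \eqref{eq:nlsg} with $\|v\|_{X(\mathbb R)}\le B(E_g(v_0))$.
\end{theorem}

Here $E_g(v_0)\ge0$ by Lemma \ref{lem:trap}(a) below.

\subsection{The weights $g$ and $h$}

\begin{lemma}\label{lem:weights}
$g$ is smooth on $\mathbb R^3$, $0<g\le1$, $g(0)=1$, and $g$ and its derivatives decay exponentially. Moreover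
\begin{equation}\label{eq:rgprime}
rg'=4g(1-r\coth r)\le0 ,
\end{equation}
so that $C_0:=\sup r|g'|<\infty$ and $rg'(r)\to0$ as $r\to0$ and as $r\to\infty$. The function
\begin{equation}\label{eq:h}
h:=g-\tfrac16rg'=g\cdot\tfrac13(1+2r\coth r)\qquad\text{satisfies}\qquad g\le h\le1 .
\end{equation}
\end{lemma}

\begin{proof}
The function $r/\sinh r$ is smooth, even, positive, at most $1$, and decays exponentially with its derivatives. Differentiation gives $g'=4(r/\sinh r)^3\frac{\sinh r-r\cosh r}{\sinh^2r}$, which is \eqref{eq:rgprime}; here $r\coth r\ge1$. The limits of $rg'$ and the formula for $h$ follow, and $h\ge g$ since $g'\le0$.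

For $h\le1$ we first show $r\coth r\le1+\frac{r^2}3$, i.e.\ $r\cosh r\le(1+\frac{r^2}3)\sinh r$, by comparing the coefficients of $r^{2k+1}$. Multiplied by $(2k+1)!$ they are $2k+1$ on the left and $1+\frac13\,2k(2k+1)$ on the right. They are equal for $k=0$, and for $k\ge1$ the right one is at least the left one because $2k+1\ge3$. Next, $(\sinh r/r)^4\ge(1+\frac{r^2}6)^4\ge1+\frac23r^2$. Together,
\[
h\le\frac{\frac13\big(3+\frac23r^2\big)}{1+\frac23r^2}=\frac{1+\frac29r^2}{1+\frac23r^2}\le1.\qedhere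
\]
\end{proof}

\section{Trapping, and the mechanism on standing waves}\label{sec:var}

Integrating $-\Delta W=W^5$ against $W$ (the boundary terms vanish since $W=O(|x|^{-1})$ and $|\nabla W|=O(|x|^{-2})$) gives $\int W^6=K_W$, hence $E(W)=\frac12K_W-\frac16K_W=\frac13K_W$. As $W$ maximizes $\int|f|^6/K(f)^3$,
\begin{equation}\label{eq:sobolev}
\int|f|^6\le\frac{K(f)^3}{K_W^2}.
\end{equation}
With $y=K(f)/K_W$ and $p(y)=\frac12(3y-y^3)$, this and $g\le1$ give
\begin{equation}\label{eq:pbound}
E_g(f)\ge E(f)\ge E(W)\,p(y).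
\end{equation}
On $[0,1]$ the function $p$ increases from $0$ to $p(1)=1$ and satisfies $p(y)\ge y$; on $[1,\infty)$ it decreases.

\begin{lemma}\label{lem:trap}
\textup{(a)} If $K(f)\le K_W$, then $\frac13K(f)\le E_g(f)\le\frac12K(f)$, and likewise for $E(f)$.

Now let $I$ be an interval, $v\in C(I;\dot H^1)$, and $E_g(v(t))\le(1-\delta)E(W)$ for all $t\in I$, where $\delta\in(0,1]$. Then $K(v(t))\ne K_W$ for all $t\in I$. Moreover:

\textup{(b)} If $K(v(t_0))<K_W$ for one $t_0\in I$, then for all $t\in I$: $K(v)\le(1-\delta)K_W$ and $K(v)-\int|v|^6\ge\delta K(v)$.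

\textup{(c)} If $K(v(t_0))>K_W$ for one $t_0\in I$, then for all $t\in I$: $K(v)>K_W$ and $K(v)-G(v)\le-2\delta K(v)$.
\end{lemma}

\begin{proof}
(a) By \eqref{eq:pbound} and $p(y)\ge y$, both energies are at least $E(W)y=\frac13K(f)$. The upper bound is trivial.

If $y(t)=K(v(t))/K_W$ were $1$ at some time, \eqref{eq:pbound} would give $E_g(v)\ge E(W)$. So $y\ne1$ on $I$, and by continuity $y<1$ or $y>1$ persists.

(b) Here $y\le p(y)\le1-\delta$. By \eqref{eq:sobolev}, $K-\int|v|^6\ge K(1-y^2)\ge K(1-y)\ge\delta K$.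

(c) Since $6E_g=3K-G$,
\[
K-G=6E_g-2K\le2K_W\big((1-\delta)-y\big)\le-2\delta K_Wy=-2\delta K,
\]
where the last inequality is $(1-\delta)(1-y)\le0$.
\end{proof}

Note that (b) bounds $\int|v|^6$ \emph{without} the weight $g$. This leaves room for the weight $h$ of the virial identity: all we need is $h\le1$.

\subsection*{Illustration: standing waves}

Here is the mechanism in the simplest situation. The computation is not used later. Let $e^{i\omega t}Q$, $\omega\in\mathbb R$, solve \eqref{eq:nlsg}, where $Q\not\equiv0$ is real, radial and $C^2$, and decays exponentially together with $Q'$. For $w=rQ$ the equation $-\Delta Q+\omega Q=gQ^5$ reads $-w''+\omega w=gr^{-4}w^5$. Multiply it by $rw'$ (which corresponds to dilations) and integrate over $(0,\infty)$. All boundary terms vanish, and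
\[
\frac12\int w'^2-\frac\omega2\int w^2=-\frac16\int(gr^{-3})'w^6=\int\Big(\frac12g-\frac16rg'\Big)r^{-4}w^6 .
\]
Multiplication by $w$ gives $\int w'^2+\omega\int w^2=\int gr^{-4}w^6$. Twice the first identity plus the second eliminates $\omega$:
\[
2\int w'^2=\int\Big(2g-\frac13rg'\Big)r^{-4}w^6=2\int hr^{-4}w^6 ,
\]
that is, $K(Q)=\int hQ^6$. Now $h\le1$ and \eqref{eq:sobolev} give $K(Q)\le\int Q^6\le K(Q)^3/K_W^2$, so $K(Q)\ge K_W$: no standing wave $u=e^{i(\omega-1)t}T^{-1}Q$ of this kind has $K^*(u)<K_W$.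

The rest of the proof of Theorem \ref{thm:euclid} replaces ``standing wave'' by ``solution with precompact trajectory'' and shows that a failure of scattering would produce such a solution.

\section{Local theory and stability}\label{sec:local}

The equations met below have the weight $g$, its dilates, or the constants $0,1$. All estimates should be uniform in these. Let $\mathcal A$ be the set of radial $a\in C^1(\mathbb R^3\setminus\{0\})$ with $0\le a\le1$ and $|x||\nabla a|\le C_0$. It contains $0$, $1$ and $g(\lambda\,\cdot)$ for all $\lambda>0$. With $F(z)=|z|^4z$ we consider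
\begin{equation}\label{eq:nlsa}
i\partial_tv+\Delta v=-aF(v),\qquad a\in\mathcal A.
\end{equation}
Put
\begin{equation}\label{eq:spaces}
\|f\|_{Y(I)}=\|f\|_{L^{10}L^{30/13}(I)},\qquad\|f\|_{X(I)}=\|\nabla f\|_{Y(I)},\qquad\|e\|_{N(I)}=\|\nabla e\|_{L^2L^{6/5}(I)} .
\end{equation}
The pair $(10,\frac{30}{13})$ is admissible, and by Sobolev $\|f\|_{L^{10}L^{10}(I)}\le C\|f\|_{X(I)}$.

The gradient of $a$ costs a factor $|x|^{-1}$, which Hardy's inequality absorbs since $\frac{30}{13}<3$. If $m(f_1,\dots,f_5)$ is a product of the $f_i$ or their conjugates, place four factors in $L^{10}L^{10}$ and the remaining one (differentiated, or divided by $|x|$, or bare) in $L^{10}L^{30/13}$. Since $\frac4{10}+\frac{13}{30}=\frac56$ and $\frac5{10}=\frac12$,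
\begin{equation}\label{eq:multi}
\|a\,m\|_N\le C\prod_{i=1}^5\|f_i\|_X,\qquad\|a\,m\|_{L^2L^{6/5}}\le C\|f_1\|_Y\prod_{i\ge2}\|f_i\|_X ,
\end{equation}
uniformly in $a\in\mathcal A$. As $F(z)=z^3\bar z^2$, the difference $F(v+w)-F(v)$ is a sum of monomials with at least one factor $w$ or $\bar w$. Hence
\begin{equation}\label{eq:diff}
\begin{aligned}
\|a(F(v+w)-F(v))\|_N&\le C(\|v\|_X^4+\|w\|_X^4)\|w\|_X,\\
\|a(F(v+w)-F(v))\|_{L^2L^{6/5}}&\le C(\|v\|_X^4+\|w\|_X^4)\|w\|_Y .
\end{aligned}
\end{equation}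

A \emph{solution} of \eqref{eq:nlsa} on $I$ is a $v\in C(I;\dot H^1)$, with $\|v\|_{X(J)}<\infty$ for compact $J\subset I$, which satisfies Duhamel's formula. If $v(t)$ is a solution, so is $\overline{v(-t)}$; we use this symmetry to argue forward in time only. Constants do not depend on $a$ unless stated.

\begin{lemma}\label{lem:local}
\textup{(L1)} There is $\eta_0>0$ such that if $v_0\in\dot H^1$, $t_0\in I$ and $\|e^{i(t-t_0)\Delta}v_0\|_{X(I)}\le\eta\le\eta_0$, then there is a unique solution on $I$ with $v(t_0)=v_0$, and $\|v\|_{X(I)}\le2\eta$. In particular every $v_0\in\dot H^1$ has a unique maximal solution, with open interval $I_{max}=(T_-,T_+)$; for small $K(v_0)$ it is global with $\|v\|_{X(\mathbb R)}\le CK(v_0)^{1/2}$. Radial data give radial solutions.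

\textup{(L2)} If $\|v\|_{X([t_0,T_+))}<\infty$, then $T_+=\infty$ and $v$ scatters in $\dot H^1$ as $t\to\infty$.

\textup{(L3)} If $v$ is global and scatters in $\dot H^1$ in both directions, then $\|v\|_{X(\mathbb R)}<\infty$.

\textup{(L4)} For $\phi\in\dot H^1$ there is a unique solution near $t=+\infty$ with $\|v(t)-e^{it\Delta}\phi\|_{\dot H^1}\to0$ and finite $X$ norm near $+\infty$, and similarly near $-\infty$. It is radial if $\phi$ is. If $K(\phi)$ is small, it is global with $\|v\|_{X(\mathbb R)}\le CK(\phi)^{1/2}$.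
\end{lemma}

\begin{proof}
(L1) Let $\Phi(v)=e^{i(t-t_0)\Delta}v_0+i\int_{t_0}^te^{i(t-s)\Delta}aF(v)\,ds$. On the ball $\|v\|_{X(I)}\le2\eta$, Strichartz, \eqref{eq:multi} and \eqref{eq:diff} give $\|\Phi(v)\|_X\le\eta+C(2\eta)^5$ and $\|\Phi(v)-\Phi(v')\|_X\le C(2\eta)^4\|v-v'\|_X$. For small $\eta_0$, $\Phi$ is a contraction of the ball, and its fixed point is in $C(I;\dot H^1)$ by Strichartz. Two solutions with the same data have small $X$ norm on a short interval, so they agree there by the difference estimate, and then on $I$ by iteration. Since $\|e^{i(t-t_0)\Delta}v_0\|_{X(\mathbb R)}\le CK(v_0)^{1/2}$, smallness holds on a short interval around $t_0$ for any data, and on $\mathbb R$ for small data. Uniqueness gives the maximal solution and, by rotation invariance, radial symmetry.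

(L2) Suppose $T_+<\infty$. For small $\eta$ take $t_1$ with $\|v\|_{X([t_1,T_+))}\le\eta$. By Duhamel's formula $\|e^{i(t-t_1)\Delta}v(t_1)\|_{X([t_1,T_+))}\le\eta+C\eta^5$, and this norm stays below $3\eta\le\eta_0$ on a slightly longer interval, where (L1) extends $v$: a contradiction. If $T_+=\infty$, then $\int_{t_0}^{t}e^{-is\Delta}aF(v)\,ds$ converges in $\dot H^1$ as $t\to\infty$ by Strichartz and \eqref{eq:multi}.

(L3) With $v(t)-e^{it\Delta}v_+\to0$ we have
\[
\|e^{i(t-\tau)\Delta}v(\tau)\|_{X([\tau,\infty))}\le\|e^{it\Delta}v_+\|_{X([\tau,\infty))}+C\|v(\tau)-e^{i\tau\Delta}v_+\|_{\dot H^1}\to0\qquad(\tau\to\infty),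
\]
so $\|v\|_{X([\tau,\infty))}<\infty$ for some $\tau$ by (L1). The same holds near $-\infty$, and on compact intervals the $X$ norm is finite by definition.

(L4) Apply the contraction argument of (L1) in $X([\tau,\infty))$, $\tau$ large, to
\[
v\mapsto e^{it\Delta}\phi-i\int_t^\infty e^{i(t-s)\Delta}aF(v)\,ds .
\]
By Strichartz the fixed point satisfies $\|v(t)-e^{it\Delta}\phi\|_{\dot H^1}\le C\|v\|_{X([t,\infty))}^5\to0$. Conversely, a solution as in (L4) is a fixed point near $+\infty$: let the initial time in Duhamel's formula tend to $\infty$. Two such solutions have small $X$ norm on $[\tau,\infty)$ for large $\tau$, so they agree there by the difference estimate. This gives uniqueness and, by rotation invariance, radial symmetry. If $K(\phi)$ is small the contraction works in $X(\mathbb R)$.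
\end{proof}

We need persistence of $L^2$ integrability, for scattering in $H^1$, and of $H^2$ regularity, to justify the virial identity. For $k=0$ and any $a\in\mathcal A$, and for $k=2$ and $a=g$,
\begin{equation}\label{eq:persist}
\|aF(v)\|_{L^2W^{k,6/5}(I)}\le C\|v\|_{X(I)}^4\|v\|_{L^{10}W^{k,30/13}(I)} .
\end{equation}
For $k=0$ this is \eqref{eq:multi}. For $k=2$, the second derivatives of $gF(v)$ are sums of terms of the types $g\,v^4D^2v$, $g\,v^3(Dv)^2$, $Dg\,v^4Dv$, $D^2g\,v^5$ up to conjugates, and $g,Dg,D^2g$ are bounded. In the first, third and fourth type put four factors $v$ in $L^{10}L^{10}$ and the remaining factor in $Y$. In the second put three factors $v$ and one $Dv$ in $L^{10}L^{10}$, with $\|Dv\|_{L^{10}L^{10}}\le C\|D^2v\|_Y$, and the other $Dv$ in $Y$.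

\begin{lemma}[Persistence]\label{lem:persist}
Let $v$ be a maximal solution of \eqref{eq:nlsa} with $v(t_0)\in\dot H^1\cap H^k$, where $k,a$ are as in \eqref{eq:persist}. Then $v\in C(I_{max};H^k)$, and $v\in L^{10}W^{k,30/13}(J)$ for compact $J\subset I_{max}$. If $k=0$ and $\|v\|_{X(\mathbb R)}<\infty$, then there are $v_\pm\in H^1$ with $\|v(t)-e^{it\Delta}v_\pm\|_{H^1}\to0$ as $t\to\pm\infty$.
\end{lemma}

\begin{proof}
The idea is that the Picard iterates stay bounded in the stronger norm on intervals where $\|v\|_X$ is small, and that these intervals need not shrink. Let $\eta\le\eta_0$ be so small that $C\eta^4\le\frac12$ and $C(2\eta)^4\le\frac12$ for the constants below. Let $J=[t_1,t_2)$ with $\|v\|_{X(J)}\le\eta/2$ and $v(t_1)\in H^k$. By Duhamel's formula $\|e^{i(t-t_1)\Delta}v(t_1)\|_{X(J)}\le\frac\eta2+C\eta^5\le\eta$. So the Picard iterates $v^{(0)}=e^{i(t-t_1)\Delta}v(t_1)$, $v^{(m+1)}=\Phi(v^{(m)})$ of (L1) satisfy $\|v^{(m)}\|_{X(J)}\le2\eta$ and converge to $v$ in $X(J)$. By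 Strichartz and \eqref{eq:persist},
\[
\|v^{(m+1)}\|_{L^{10}W^{k,30/13}(J)}\le C\|v(t_1)\|_{H^k}+C(2\eta)^4\|v^{(m)}\|_{L^{10}W^{k,30/13}(J)} ,
\]
hence these norms are bounded by $2C\|v(t_1)\|_{H^k}$. As $v^{(m)}\to v$ in $L^{10}L^{10}$, weak compactness gives the same bound for $v$. Then $aF(v)\in L^2W^{k,6/5}(J)$ by \eqref{eq:persist}, and Strichartz gives $v\in C(\bar J\cap I_{max};H^k)$. Finitely many such intervals, taken one after the other, cover a compact subinterval of $I_{max}$. They cover $\mathbb R$ if $\|v\|_{X(\mathbb R)}<\infty$. In that case with $k=0$ we have $aF(v)\in L^2L^{6/5}(\mathbb R)$, so $\int e^{-is\Delta}aF(v)\,ds$ converges at $\pm\infty$ in $L^2$ as well as in $\dot H^1$.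
\end{proof}

\begin{lemma}[Stability]\label{lem:stab}
For each $L$ there are $\varepsilon_0(L),C(L)>0$ as follows. Let $0\in I$, let $\tilde v\in C(I;\dot H^1)$ satisfy $\|\tilde v\|_{X(I)}\le L$ and $i\partial_t\tilde v+\Delta\tilde v+aF(\tilde v)=e$ in Duhamel form, let $v_0\in\dot H^1$, and let
\[
\|e\|_{N(I)}+\|e^{it\Delta}(v_0-\tilde v(0))\|_{X(I)}\le\varepsilon\le\varepsilon_0(L).
\]
Then the solution $v$ of \eqref{eq:nlsa} with $v(0)=v_0$ exists on $I$ and $\|v-\tilde v\|_{X(I)}\le C(L)\varepsilon$. If in addition $\|v_0-\tilde v(0)\|_{\dot H^1}\le\varepsilon$, then also $\|v-\tilde v\|_{L^\infty(I;\dot H^1)}\le C(L)\varepsilon$.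
\end{lemma}

\begin{proof}
For small $\eta$ split $I\cap[0,\infty)$ into $m=m(L)$ consecutive intervals $I_k$ with left ends $t_k$ and $\|\tilde v\|_{X(I_k)}\le\eta$. Let $w=v-\tilde v$ and $\alpha_k=\|e^{i(t-t_k)\Delta}w(t_k)\|_{X(I\cap[t_k,\infty))}$, so $\alpha_0\le\varepsilon$. By Strichartz and \eqref{eq:diff}, on every interval $J\subset I_k$ starting at $t_k$ on which $v$ exists,
\[
\|w\|_{X(J)}\le\alpha_k+C(\eta^4+\|w\|_{X(J)}^4)\|w\|_{X(J)}+C\varepsilon .
\]
As $\|w\|_{X(J)}$ depends continuously on the right end of $J$ and starts at $0$, this forces $\|w\|_{X(J)}\le2(\alpha_k+C\varepsilon)$ if $\eta$, $\alpha_k$, $\varepsilon$ are small. By (L2) $v$ then exists on $I_k$ and beyond its right end (if $t_{k+1}\in I$), and the same estimate for $e^{i(t-t_{k+1})\Delta}w(t_{k+1})$, whose Duhamel integral extends only over $I_k$, gives $\alpha_{k+1}\le C'(\alpha_k+\varepsilon)$. Iterate $m(L)$ times, with $\varepsilon_0(L)$ so small that all $\alpha_k$ remain small. The last assertion is Strichartz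 and \eqref{eq:diff} once more on all of $I$.
\end{proof}

\begin{lemma}[Continuity in $H^1$]\label{lem:H1cont}
Let $v$ solve \eqref{eq:nlsa} on a compact interval $J\ni0$ with $v(0)\in H^1$, and let $v_{0,n}\to v(0)$ in $H^1$. For large $n$ the solutions $v_n$ with data $v_{0,n}$ exist on $J$, and $v_n\to v$ in $C(J;H^1)$.
\end{lemma}

\begin{proof}
Lemma \ref{lem:stab} gives existence and $v_n\to v$ in $X(J)\cap C(J;\dot H^1)$. Split $J$ at $0$ and further into finitely many intervals $J_k$ with $\|v\|_{X(J_k)}\le\eta$, so that $\|v_n\|_{X(J_k)}\le2\eta$ for large $n$. The difference $w_n=v_n-v$ is in $Y(J)$ by Lemma \ref{lem:persist}. If $t_k$ is the end of $J_k$ nearer to $0$, Strichartz and \eqref{eq:diff} give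
\[
\|w_n\|_{Y(J_k)}+\|w_n\|_{L^\infty(J_k;L^2)}\le C\|w_n(t_k)\|_{L^2}+C\eta^4\|w_n\|_{Y(J_k)} ,
\]
so the left side is at most $2C\|w_n(t_k)\|_{L^2}$ if $\eta$ is small. Iterate over $k$.
\end{proof}

\begin{lemma}[Uniqueness in $H^1$]\label{lem:uniq}
Two functions in $C(I;H^1(\mathbb R^3))$ that satisfy Duhamel's formula for \eqref{eq:nlsg} and agree at one time agree on $I$. Hence $H^1$ solutions coincide with those of Lemmas \ref{lem:local} and \ref{lem:persist}, with the same maximal intervals.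
\end{lemma}

\begin{proof}
Let $v_1,v_2$ be such functions, equal at $t_0$, and $w=v_1-v_2$, so $|gF(v_1)-gF(v_2)|\le C(|v_1|^4+|v_2|^4)|w|$. Let $J_0\subset I$ be compact with $t_0\in J_0$. The sets $\{v_i(t):t\in J_0\}$ are compact in $L^6$, so $\sup_{t\in J_0}\|v_i1_{|v_i|>\Lambda}\|_{L^6}\le\mu$ with $\mu\to0$ as $\Lambda\to\infty$. (Approximate by a finite set of functions, and use $|\{|v_i(t)|>\Lambda\}|\le C\Lambda^{-6}$.) Split each $|v_i|^4|w|$ into the part where $|v_i|>\Lambda$, which we put in $L^2L^{6/5}$, and the rest, which we put in $L^1L^2$. On $J\subset J_0$ containing $t_0$, Strichartz gives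
\[
\|w\|_{L^2L^6(J)}+\|w\|_{L^\infty L^2(J)}\le C\mu^4\|w\|_{L^2L^6(J)}+C\Lambda^4|J|\,\|w\|_{L^\infty L^2(J)},
\]
with finite left side as $w\in C(J_0;H^1)$. Choosing first $\mu$ and then $|J|$ small, we get $w=0$ on $J$; iterate.

If an $H^1$ solution were defined up to and including $T_+<\infty$, it could be restarted at $T_+$ by (L1) and Lemma \ref{lem:persist}. By uniqueness the restarted solution agrees with $v$ before $T_+$, so $v$ extends beyond $T_+$, a contradiction.
\end{proof}

\begin{remark}\label{rem:nonradial}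
With the Strichartz estimates on $\mathbb H^3$ in place of those on $\mathbb R^3$, the same proof gives uniqueness for \eqref{eq:nls} in $C(I;H^1(\mathbb H^3))$ without radial symmetry. Thus any $H^1$ solution with radial data is, by rotation invariance, the radial one considered here.
\end{remark}

\section{Conservation laws and the localized virial identity}\label{sec:virial}

The weight $|x|^2$ has to be truncated, as solutions need not have finite variance. Let $\chi\in C^\infty([0,\infty))$ be nonincreasing, $\chi=1$ on $[0,1]$, $\chi=0$ on $[3,\infty)$. Put $\varphi(r)=\int_0^r2s\chi(s)\,ds$ and $\varphi_R(x)=R^2\varphi(|x|/R)$. Then $\varphi\ge0$, $\varphi(r)=r^2$ for $r\le1$, $\varphi$ is constant for $r\ge3$, $0\le\varphi'\le2r$, and $\varphi''=2\chi+2r\chi'\le2$. Consequently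
\begin{equation}\label{eq:cutoff}
|\nabla\varphi_R|\le CR\,1_{|x|\le3R},\quad|D^2\varphi_R|\le C1_{|x|\le3R},\quad|g'\varphi_R'|\le2r|g'|,\quad|\Delta^2\varphi_R|\le CR^{-2}1_{R\le|x|\le3R}.
\end{equation}

\begin{lemma}\label{lem:virial}
Let $v$ be a radial solution of \eqref{eq:nlsg} on $I$. Then $E_g(v)$ is conserved. If $v_0\in H^1$, then $M(v)$ is conserved. The function $\mathcal M_R(t)=2\,\mathrm{Im}\int\bar v\nabla v\cdot\nabla\varphi_R$ is $C^1$ with
\begin{equation}\label{eq:virial}
\mathcal M_R'=4\int\varphi_R''|\partial_rv|^2-\int\Delta^2\varphi_R\,|v|^2+\frac23\int g'\varphi_R'|v|^6-\frac43\int g\,\Delta\varphi_R\,|v|^6 .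
\end{equation}
In $|x|<R$ the integrands add up to $8|\nabla v|^2-8h|v|^6$. If $v_0\in H^1$, then $\frac d{dt}\int\varphi_R|v|^2=\mathcal M_R$.
\end{lemma}

\begin{proof}
\emph{Smooth data.} Let $v_0\in C_c^\infty$ be radial. By Lemma \ref{lem:persist} with $k=2$, $v\in C(I;H^2)\subset C(I;L^\infty)$, so $v_t=i\Delta v+ifv\in C(I;L^2)$ with $f=g|v|^4$. The forms $\int\nabla v\cdot\nabla\bar w$ and $\int\bar v\nabla w\cdot\nabla\varphi_R$ can be integrated by parts so that either one of the two arguments, the other being in $H^2$, enters only through its $L^2$ norm. Since $v$ is continuous in $H^2$ and differentiable in $L^2$, the quantities $K$ and $\mathcal M_R$, as well as $G$, $M$ and $\int\varphi_R|v|^2$, are $C^1$ in $t$ and may be differentiated formally. Thus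
\[
\frac{d}{dt}E_g=\mathrm{Re}\int(-\Delta v-g|v|^4v)\bar v_t=\mathrm{Re}\int iv_t\bar v_t=0,
\qquad \frac d{dt}M=2\,\mathrm{Re}\int\bar v\,(i\Delta v+ifv)=0,
\]
$\frac d{dt}\int\varphi_R|v|^2=-2\,\mathrm{Im}\int\varphi_R\bar v\Delta v=\mathcal M_R$, and
\[
\mathcal M_R'=-4\,\mathrm{Im}\int v_t\nabla\bar v\cdot\nabla\varphi_R-2\,\mathrm{Im}\int\bar vv_t\Delta\varphi_R .
\]
The part $ifv$ of $v_t$ contributes
\[
-2\int f\nabla|v|^2\cdot\nabla\varphi_R-2\int f|v|^2\Delta\varphi_R=2\int|v|^2\nabla f\cdot\nabla\varphi_R=2\int\Big[|v|^6\nabla g+\frac23g\nabla|v|^6\Big]\cdot\nabla\varphi_R ,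
\]
because $|v|^2\nabla|v|^4=\frac23\nabla|v|^6$. Integrating the last term by parts gives $(2-\frac43)\int g'\varphi_R'|v|^6-\frac43\int g\Delta\varphi_R|v|^6$. The part $i\Delta v$ contributes
\begin{multline*}
-4\,\mathrm{Re}\int\Delta v\,\nabla\bar v\cdot\nabla\varphi_R-2\,\mathrm{Re}\int\bar v\,\Delta v\,\Delta\varphi_R\\
=\Big[4\,\mathrm{Re}\int\partial_{jk}\varphi_R\,\partial_jv\,\partial_k\bar v-2\int|\nabla v|^2\Delta\varphi_R\Big]+\Big[2\int|\nabla v|^2\Delta\varphi_R-\int|v|^2\Delta^2\varphi_R\Big] ,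
\end{multline*}
where $4\,\mathrm{Re}\int\partial_jv\,\partial_{jk}\bar v\,\partial_k\varphi_R=2\int\nabla|\nabla v|^2\cdot\nabla\varphi_R=-2\int|\nabla v|^2\Delta\varphi_R$ and $2\,\mathrm{Re}\int\bar v\nabla v\cdot\nabla\Delta\varphi_R=-\int|v|^2\Delta^2\varphi_R$ were used. For radial $v$, $\partial_{jk}\varphi_R\,\partial_jv\,\partial_k\bar v=\varphi_R''|\partial_rv|^2$. This proves \eqref{eq:virial}.

\emph{General data.} Approximate $v_0$ in $\dot H^1$ (resp.\ $H^1$) by radial $C_c^\infty$ functions. By Lemma \ref{lem:stab} (resp.\ \ref{lem:H1cont}) the solutions converge in $C(J;\dot H^1)$ (resp.\ $C(J;H^1)$) for compact $J\subset I$. All functionals involved are continuous on $\dot H^1$ (resp.\ $H^1$), since $\nabla\varphi_R$ and $\Delta^2\varphi_R$ have compact support. So $\mathcal M_R$ and the right side of \eqref{eq:virial} converge uniformly on $J$, and the identities pass to the limit.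

For $|x|<R$ we have $\varphi_R''=2$, $\varphi_R'=2r$, $\Delta\varphi_R=6$, $\Delta^2\varphi_R=0$, so the integrands add up to $8|\nabla v|^2+\frac43rg'|v|^6-8g|v|^6=8|\nabla v|^2-8h|v|^6$.
\end{proof}

\section{Radial profile decomposition}\label{sec:profile}

A bounded sequence of data may lose compactness through dilation and through translation in time. We now show that for radial data nothing else happens, up to a remainder whose free evolution is small in $X$. The first step is a Strichartz estimate beyond the usual range, which makes frequency-localized pieces summable.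

\begin{lemma}\label{lem:radstr}
Let $q>3$ and let $f\in L^2(\mathbb R^3)$ be radial with $\mathrm{supp}\,\hat f\subset\{\frac N2\le|\xi|\le2N\}$. Then $\|e^{it\Delta}f\|_{L^q_{t,x}}\le C_qN^{\frac32-\frac5q}\|f\|_{L^2}$.
\end{lemma}

\begin{proof}
By scaling let $N=1$. Then $e^{it\Delta}f(x)=\frac1r\Upsilon(t,r)$ with $\Upsilon(t,r)=c\int\sin(r\rho)e^{-it\rho^2}\alpha(\rho)\,d\rho$, where $\alpha(\rho)=\rho\hat f(\rho)$ lives on $[\frac12,2]$ and $\|\alpha\|_{L^2}\sim\|f\|_{L^2}$. For fixed $r$ and $m=0,1$, substituting $\tau=\rho^2$ and using Plancherel in $t$ gives $\|\partial_r^m\Upsilon(\cdot,r)\|_{L^2_t}\le C\|f\|_{L^2}$. By Cauchy--Schwarz $|\partial_r^m\Upsilon|\le C\|f\|_{L^2}$. Hence $\sup_r\|\partial_r^m\Upsilon(\cdot,r)\|_{L^q_t}\le C\|f\|_{L^2}$. For $r\ge1$ we have $\int_1^\infty r^{-q}r^2dr<\infty$ as $q>3$. For $r\le1$, since $\Upsilon(t,0)=0$, Minkowski's inequality gives $\|\Upsilon(\cdot,r)/r\|_{L^q_t}\le\sup_{r'}\|\partial_r\Upsilon(\cdot,r')\|_{L^q_t}$.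
\end{proof}

Let $P_N$ ($N\in2^{\mathbb Z}$) have symbol $\psi(\xi/N)$, with $\psi$ smooth, radial, supported in $\frac12\le|\xi|\le2$, and $\sum_N\psi(\xi/N)=1$ for $\xi\ne0$. Let $\tilde P_N$ have symbol $\tilde\psi(\xi/N)$ with $\tilde\psi(\xi)=|\xi|\psi(\xi)$, so that $P_N|\nabla|=N\tilde P_N$. The quantity
\[
\kappa(f)=\sup_{N,t}N^{-1/2}\|\tilde P_Ne^{it\Delta}f\|_{L^\infty_x}
\]
detects concentration at any scale and time.

\begin{lemma}\label{lem:refined}
For radial $f\in\dot H^1$ and $q_0=\frac{16}5$,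
\[
\|\nabla e^{it\Delta}f\|_{L^{10/3}_{t,x}}^{10/3}\le C\|\nabla f\|_{L^2}^{q_0}\,\kappa(f)^{\frac{10}3-q_0} .
\]
Hence $\|e^{it\Delta}f_n\|_{X(\mathbb R)}\to0$ for radial sequences bounded in $\dot H^1$ with $\kappa(f_n)\to0$.
\end{lemma}

\begin{proof}
Let $b=|\nabla|f$, $U_N=e^{it\Delta}P_Nb=N\tilde P_Ne^{it\Delta}f$, $A_N=\|P_Nb\|_{L^2}$ and $\kappa=\kappa(f)$. Then $\|U_N\|_{L^\infty}\le N^{3/2}\kappa$, and interpolation with Lemma \ref{lem:radstr} at $q_0$ gives, for $q\ge q_0$,
\[
\|U_N\|_{L^q}\le CN^{\frac32-\frac5q}A_N^{q_0/q}\kappa^{1-q_0/q} .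
\]
Choose $q_1\in(q_0,\frac{10}3)$ and $q_2$ with $\frac1{q_1}+\frac1{q_2}=\frac35$. By boundedness of Riesz transforms, the square function theorem, $(\sum a_N)^{5/6}\le\sum a_N^{5/6}$ and H\"older,
\[
\|\nabla e^{it\Delta}f\|_{L^{10/3}}^{10/3}\le C\iint\Big(\sum_N|U_N|^2\Big)^{5/3}\le C\sum_{N\le M}\iint|U_N|^{5/3}|U_M|^{5/3}\le C\sum_{N\le M}\|U_M\|_{L^{q_1}}^{5/3}\|U_N\|_{L^{q_2}}^{5/3}.
\]
Let $\beta=\frac5{q_1}-\frac32>0$; then $\frac32-\frac5{q_2}=\beta$ as well. The right side is at most
\[
C\kappa^{\frac{10}3-q_0}\sum_{N\le M}\Big(\frac NM\Big)^{\frac53\beta}A_M^{16/(3q_1)}A_N^{16/(3q_2)} .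
\]
Both exponents of the $A$'s exceed $1$, because $q_1<\frac{10}3$ and $q_2<\frac{80}{23}$ (from $\frac1{q_2}>\frac35-\frac5{16}$), and they add up to $\frac{16}3\cdot\frac35=q_0$. Using $A_N\le C\|b\|_{L^2}$ we reduce both to $1$. Since $\sup_M\sum_{N\le M}(N/M)^{5\beta/3}$ and $\sup_N\sum_{M\ge N}(N/M)^{5\beta/3}$ are finite, Schur's test bounds the sum by $C\|b\|_{L^2}^{q_0-2}\sum_NA_N^2\le C\|b\|_{L^2}^{q_0}$. The last claim follows from $\|e^{it\Delta}f\|_X\le\|\nabla e^{it\Delta}f\|_{L^{10/3}_{t,x}}^{1/3}\|\nabla f\|_{L^2}^{2/3}$, which is H\"older since $\frac13\cdot\frac3{10}=\frac1{10}$ and $\frac13\cdot\frac3{10}+\frac23\cdot\frac12=\frac{13}{30}$.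
\end{proof}

\subsection*{The symmetries}
Let $D_\lambda f=\lambda^{-1/2}f(\cdot/\lambda)$ and $\Gamma(\lambda,s)=D_\lambda e^{is\Delta}$, unitary operators on $\dot H^1$. Since $e^{it\Delta}D_\lambda=D_\lambda e^{it\lambda^{-2}\Delta}$,
\begin{equation}\label{eq:group}
\Gamma(\lambda',s')^{-1}\Gamma(\lambda,s)=\Gamma(\mu,\sigma),\qquad\mu=\frac\lambda{\lambda'},\quad\sigma=s-s'\Big(\frac{\lambda'}\lambda\Big)^2 .
\end{equation}
If $|\log\mu_n|+|\sigma_n|\to\infty$, then $\Gamma(\mu_n,\sigma_n)\to0$ weakly. Indeed every subsequence has a further subsequence along which either $\mu_n\to0$ or $\infty$, and then, for $\phi$ and a test function both with Fourier support in a compact subset of $\mathbb R^3\setminus\{0\}$, the Fourier supports of $\Gamma(\mu_n,\sigma_n)\phi$ and of the test function are eventually disjoint; or $\mu_n$ converges in $(0,\infty)$ and $|\sigma_n|\to\infty$, and the Riemann--Lebesgue lemma applies. If instead both $\log\mu_n$ and $\sigma_n$ are bounded along a subsequence,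 then along a further one $\Gamma(\mu_n,\sigma_n)$ and its adjoint converge strongly, to a unitary operator and its adjoint.

Sequences $(\lambda_n,s_n)$, $(\lambda_n',s_n')$ are called \emph{orthogonal} if $|\log\mu_n|+|\sigma_n|\to\infty$, equivalently if $\Gamma(\lambda_n',s_n')^{-1}\Gamma(\lambda_n,s_n)\to0$ weakly. The second form shows that the relation is symmetric. It is also unchanged if $(\lambda_n,s_n)$ is replaced by $(\tilde\lambda_n,\tilde s_n)$ with $\Gamma(\lambda_n,s_n)=\Gamma(\tilde\lambda_n,\tilde s_n)U_n$, where $U_n$ and $U_n^*$ converge strongly to a unitary operator and its adjoint.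

\begin{proposition}\label{prop:profile}
Let $(f_n)$ be radial and bounded in $\dot H^1$. After passing to a subsequence there are $J^*\in\{0,1,\dots,\infty\}$, radial $\phi^j\ne0$ in $\dot H^1$ and pairwise orthogonal $(\lambda_n^j,s_n^j)$, for finite $1\le j\le J^*$, each with
\[
\lambda_n^j\equiv1\ \text{or}\ \lambda_n^j\to0\ \text{or}\ \lambda_n^j\to\infty,\qquad s_n^j\equiv0\ \text{or}\ s_n^j\to\pm\infty ,
\]
such that with $\Gamma_n^j=\Gamma(\lambda_n^j,s_n^j)$ and $f_n=\sum_{j\le J}\Gamma_n^j\phi^j+w_n^J$ for finite $J\le J^*$: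
\begin{enumerate}
\item[\textup{(1)}] $(\Gamma_n^j)^{-1}w_n^J\rightharpoonup0$ for $j\le J$, and $K(f_n)=\sum_{j\le J}K(\phi^j)+K(w_n^J)+o_n(1)$;
\item[\textup{(2)}] $\limsup_n\|e^{it\Delta}w_n^J\|_{X(\mathbb R)}\to0$ as $J\to J^*$ (it vanishes at $J=J^*$ if $J^*<\infty$);
\item[\textup{(3)}] $E_g(f_n)=\sum_{j\le J}E_g(\Gamma_n^j\phi^j)+E_g(w_n^J)+o_n(1)$.
\end{enumerate}
\end{proposition}

\begin{proof}
For a bounded radial sequence $w=(w_n)$ let $\nu(w)$ be the supremum of $\|\nabla\phi\|_{L^2}$ over all weak limits $\phi$ of subsequences of $\Gamma(\lambda_n,s_n)^{-1}w_n$, for all choices of $(\lambda_n,s_n)$.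

\emph{Claim: $\limsup\kappa(w_n)\le C\nu(w)$.} Let $\limsup\kappa(w_n)=\kappa_0>0$. Along a subsequence choose $N_n,t_n,y_n$ such that, with $\lambda_n=1/N_n$, $s_n=-t_n/\lambda_n^2$ and
\[
\Phi_n=\Gamma(\lambda_n,s_n)^{-1}w_n=D_{\lambda_n}^{-1}e^{it_n\Delta}w_n ,
\]
we have $|\tilde P_1\Phi_n(y_n)|\to\kappa_0$. By Strauss' lemma $|\tilde P_1\Phi_n(y)|\le C|y|^{-1}\|\nabla\Phi_n\|_{L^2}$, so $(y_n)$ is bounded; this is where radial symmetry excludes translations. Pass to $y_n\to y$ and $\Phi_n\rightharpoonup\phi$. The translates of the kernel of $\tilde P_1$ depend continuously on $y$ in $\dot H^{-1}$, since the kernel is Schwartz with frequencies away from $0$. Hence $\kappa_0=|\tilde P_1\phi(y)|\le C\|\nabla\phi\|_{L^2}\le C\nu(w)$.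

\emph{Extraction.} Let $w_n^0=f_n$. Given $w^J$ with $\nu(w^J)>0$, choose a weak limit $\phi^{J+1}$ of $(\Gamma_n^{J+1})^{-1}w_n^J$ along a subsequence with $\|\nabla\phi^{J+1}\|_{L^2}\ge\frac12\nu(w^J)$, and set $w_n^{J+1}=w_n^J-\Gamma_n^{J+1}\phi^{J+1}$. Then $(\Gamma_n^{J+1})^{-1}w_n^{J+1}\rightharpoonup0$ and $K(w_n^J)=K(\phi^{J+1})+K(w_n^{J+1})+o(1)$. Stop if $\nu(w^J)=0$. Take a diagonal subsequence; passing to subsequences does not increase $\nu$ or $\limsup\kappa$. Since $\sum K(\phi^j)\le\limsup K(f_n)$, we have $\nu(w^J)\le2\|\nabla\phi^{J+1}\|_{L^2}\to0$ if the procedure does not stop. The claim and Lemma \ref{lem:refined} give (2).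

\emph{Orthogonality.} Assume inductively $(\Gamma_n^j)^{-1}w_n^J\rightharpoonup0$ for $j\le J$. If index $J+1$ were not orthogonal to some $k\le J$, then along a subsequence $(\Gamma_n^{J+1})^{-1}\Gamma_n^k$ would converge strongly together with its adjoint, so
\[
(\Gamma_n^{J+1})^{-1}w_n^J=\big[(\Gamma_n^{J+1})^{-1}\Gamma_n^k\big](\Gamma_n^k)^{-1}w_n^J\rightharpoonup0 ,
\]
contradicting $\phi^{J+1}\ne0$. By orthogonality $(\Gamma_n^j)^{-1}\Gamma_n^{J+1}\phi^{J+1}\rightharpoonup0$, so $(\Gamma_n^j)^{-1}w_n^{J+1}\rightharpoonup0$ for $j\le J$ too. This proves (1).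

\emph{Normalization.} Pass to subsequences along which all $\lambda_n^j$, $s_n^j$ and $s_n^j(\lambda_n^j)^2$ converge in $[0,\infty]$ and $[-\infty,\infty]$. If $\lambda_n\to\lambda_\infty\in(0,\infty)$, write $\Gamma(\lambda_n,s_n)=\Gamma(1,s_n\lambda_n^2)D_{\lambda_n}$ with $D_{\lambda_n}\to D_{\lambda_\infty}$ strongly. After this step, if the new $s_n$ converges to some $s_\infty\in\mathbb R$, write $\Gamma(\lambda_n,s_n)=\Gamma(\lambda_n,0)e^{is_n\Delta}$. In each case replace $\phi$ by its limiting image. For each fixed $J$ the errors are $o_n(1)$ in $\dot H^1$ and go into $w_n^J$; orthogonality, (1) and (2) are preserved.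

\emph{Energy.} By (1) it suffices to show $G(w_n^{J-1})=G(\Gamma_n^J\phi^J)+G(w_n^J)+o(1)$, where $w_n^{J-1}=\Gamma_n^J\phi^J+w_n^J$. If $s_n^J\to\pm\infty$, then $\|\Gamma_n^J\phi^J\|_{L^6}=\|e^{is_n^J\Delta}\phi^J\|_{L^6}\to0$, and H\"older suffices. If $s_n^J\equiv0$, then $b_n=D_{\lambda_n^J}^{-1}w_n^J\rightharpoonup0$ in $\dot H^1$. By Rellich's theorem every subsequence has a further one with $b_n\to0$ a.e.; hence $|b_n|\rightharpoonup0$ in $L^6$ and $|b_n|^5\rightharpoonup0$ in $L^{6/5}$. Since $G(D_\lambda f)=\int g(\lambda x)|f|^6$, $0\le g\le1$, and $\big||a+b|^6-|a|^6-|b|^6\big|\le C(|a|^5|b|+|a||b|^5)$, the error is at most $C\int(|\phi^J|^5|b_n|+|\phi^J||b_n|^5)\to0$.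
\end{proof}

\section{A minimal non-scattering solution}\label{sec:minimal}

For $0<\mathcal E<E(W)$ let $B(\mathcal E)\in[0,\infty]$ be the supremum of $\|v\|_{X(I_{max})}$ over radial solutions of \eqref{eq:nlsg} with $E_g(v)\le\mathcal E$ and $K(v(0))<K_W$. It is nondecreasing. By Lemma \ref{lem:trap}(a) such solutions have $K(v(0))\le3\mathcal E$, so $B(\mathcal E)<\infty$ for small $\mathcal E$ by (L1). Let
\[
E_c=\sup\{\mathcal E<E(W):B(\mathcal E)<\infty\}>0 .
\]
Theorem \ref{thm:euclid} amounts to $E_c=E(W)$. \emph{We suppose $E_c<E(W)$ until the contradiction in Section \ref{sec:rigid}.}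

\begin{proposition}\label{prop:PS}
Let $v_n$ be radial solutions of \eqref{eq:nlsg} on maximal intervals $I_n\ni0$, with $K(v_n(0))<K_W$, $E_g(v_n)\to E_c$, and
\[
\|v_n\|_{X(I_n\cap[0,\infty))}\to\infty,\qquad\|v_n\|_{X(I_n\cap(-\infty,0])}\to\infty
\]
(the value $\infty$ being allowed). Then a subsequence of $v_n(0)$ converges in $\dot H^1$.
\end{proposition}

\begin{proof}
The plan is to decompose $v_n(0)$ into profiles. If every profile has energy below $E_c$, or lives at a scale where the equation is already understood, then the sum of the corresponding nonlinear solutions approximates $v_n$ and bounds its $X$ norm. So there is only one profile, at fixed scale and time, which is the assertion.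

Apply Proposition \ref{prop:profile} to $f_n=v_n(0)$. By Lemma \ref{lem:trap}(b) there is $\delta>0$ with $K(f_n)\le(1-\delta)K_W$ for large $n$. By (1) of Proposition \ref{prop:profile}, $\sum_jK(\phi^j)\le(1-\delta)K_W$, and $K(w_n^J)<K_W$ for each $J$ and large $n$. Since $K(\Gamma_n^j\phi^j)=K(\phi^j)$ and $G(D_\lambda\phi)=\int g(\lambda x)|\phi|^6$, the limits $\epsilon_j=\lim_nE_g(\Gamma_n^j\phi^j)$ exist:
\[
\epsilon_j=\begin{cases}\frac12K(\phi^j)&\text{if }s_n^j\to\pm\infty\text{ or }\lambda_n^j\to\infty,\\E_g(\phi^j)&\text{if }\lambda_n^j\equiv1,\ s_n^j\equiv0,\\E(\phi^j)&\text{if }\lambda_n^j\to0,\ s_n^j\equiv0.\end{cases}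
\]
Here we used that $g(0)=1$, that $g(r)\to0$ as $r\to\infty$, and that $\|e^{is\Delta}\phi^j\|_{L^6}\to0$ as $s\to\pm\infty$. By Lemma \ref{lem:trap}(a), $\epsilon_j\ge\frac13K(\phi^j)>0$ and $E_g(w_n^J)\ge\frac13K(w_n^J)$ for large $n$, so (3) of Proposition \ref{prop:profile} gives
\begin{equation}\label{eq:budget}
\sum_{j\le J}\epsilon_j+\frac13\limsup_nK(w_n^J)\le E_c .
\end{equation}

\emph{Nonlinear profiles.} Let $a^j=g,1,0$ according as $\lambda_n^j\equiv1$, $\lambda_n^j\to0$, $\lambda_n^j\to\infty$. Let $V^j$ be the maximal solution of \eqref{eq:nlsa} with $a=a^j$ and $V^j(0)=\phi^j$ if $s_n^j\equiv0$; if $s_n^j\to\pm\infty$, let $V^j$ be the maximal extension of the solution from (L4) with $\|V^j(s)-e^{is\Delta}\phi^j\|_{\dot H^1}\to0$ as $s\to\pm\infty$. All $V^j$ are radial. Put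
\[
v_n^j(t,x)=(\lambda_n^j)^{-1/2}V^j\big(t/(\lambda_n^j)^2+s_n^j,\;x/\lambda_n^j\big).
\]
Then $\|v_n^j(0)-\Gamma_n^j\phi^j\|_{\dot H^1}\to0$ and $i\partial_tv_n^j+\Delta v_n^j=-a^jF(v_n^j)$, since $a^j$ is constant whenever $\lambda_n^j\not\equiv1$.

\medskip
\emph{Claim 1. If $\lambda_n^j\to0$, or $\lambda_n^j\to\infty$, or $\lambda_n^j\equiv1$ and $\epsilon_j<E_c$, then $V^j$ is global and $\|V^j\|_{X(\mathbb R)}<\infty$.}

If $\lambda_n^j\to\infty$, $V^j$ is a free solution. If $\lambda_n^j\to0$, $V^j$ solves the Euclidean equation. At some time its energy is below $E(W)$ and its gradient norm is below that of $W$: if $s_n^j\equiv0$ take time $0$, where $E(\phi^j)=\epsilon_j\le E_c$ and $K(\phi^j)<K_W$; if $s_n^j\to\pm\infty$, then as $s\to\pm\infty$ we have $K(V^j(s))\to K(\phi^j)<K_W$ and $E(V^j(s))\to\frac12K(\phi^j)=\epsilon_j\le E_c$, because $\|e^{is\Delta}\phi^j\|_{L^6}\to0$. The Kenig--Merle theorem and (L3) give the claim. If $\lambda_n^j\equiv1$, the same limits and conservation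 of $E_g$ give $E_g(V^j)=\epsilon_j<E_c$, and $K(V^j)<K_W$ at some time. Hence $\|V^j\|_{X(I_{max})}\le B(\epsilon_j)<\infty$, and (L2) applies.

\medskip
\emph{Claim 2. If all $V^j$ are global with $\|V^j\|_{X(\mathbb R)}<\infty$, then $\limsup_n\|v_n\|_{X(I_n)}<\infty$, contrary to assumption.}

Let $z_n^J=\sum_{j\le J}v_n^j$ and $\tilde v_n^J=z_n^J+e^{it\Delta}w_n^J$, so that $\|v_n(0)-\tilde v_n^J(0)\|_{\dot H^1}\to0$ as $n\to\infty$. We show that $\tilde v_n^J$ is an approximate solution for Lemma \ref{lem:stab}.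

\emph{(i) A bound independent of $J$.} We have $i\partial_tz_n^J+\Delta z_n^J=-\sum_{j\le J}a^jF(v_n^j)$, and $K(z_n^J(0))\to\sum_{j\le J}K(\phi^j)$ by orthogonality. Strichartz and \eqref{eq:multi} give
\[
\limsup_n\|z_n^J\|_{X(\mathbb R)}\le C\Big(\sum_jK(\phi^j)\Big)^{1/2}+C\sum_j\|V^j\|_{X(\mathbb R)}^5<\infty .
\]
The last sum converges: if there are infinitely many profiles, then $K(\phi^j)\to0$, so $\|V^j\|_X\le CK(\phi^j)^{1/2}$ for all but finitely many $j$ by (L1) and (L4), and $\sum_jK(\phi^j)<\infty$. As $\|e^{it\Delta}w_n^J\|_X\le CK_W^{1/2}$ for large $n$, there is $L$ independent of $J$ such that $\|z_n^J\|_X$, $\|e^{it\Delta}w_n^J\|_X$ and $\|\tilde v_n^J\|_X$ are at most $L$ for $n\ge n(J)$.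

\emph{(ii) The error} $e_n^J=i\partial_t\tilde v_n^J+\Delta\tilde v_n^J+gF(\tilde v_n^J)$ is the sum of
\[
\sum_{j\le J}(g-a^j)F(v_n^j),\qquad g\Big[F(z_n^J)-\sum_{j\le J}F(v_n^j)\Big],\qquad g\big[F(\tilde v_n^J)-F(z_n^J)\big].
\]

\emph{First term: wrong weight.} It vanishes for $\lambda_n^j\equiv1$. Otherwise, since the $N$ norm is invariant under the scaling, the $N$ norm of the $j$th summand is at most
\[
C\Big\||g(\lambda_n^jx)-a^j|\,|V^j|^4|\nabla V^j|+\big(\rho|g'(\rho)|\big)_{\rho=\lambda_n^j|x|}\,\frac{|V^j|^5}{|x|}\Big\|_{L^2L^{6/5}} .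
\]
Here $|V^j|^4(|\nabla V^j|+|V^j|/|x|)\in L^2L^{6/5}$, while $g(\lambda_n^jx)-a^j\to0$ for $x\ne0$ and $\rho g'(\rho)\to0$ as $\rho\to0,\infty$. So this tends to $0$ by dominated convergence.

\emph{Second term: interaction.} It is a finite sum of terms $gf_1\cdots f_5$, where each $f_i$ is $v_n^{j_i}$ or its conjugate, up to constants, and the $j_i$ are not all equal. Its gradient is bounded by $C_0|x|^{-1}|f_1\cdots f_5|+\sum_i|\nabla f_i|\prod_{l\ne i}|f_l|$. In the first product choose $i,k$ with $j_i\ne j_k$; in each of the others choose, for the given $i$, a $k$ with $j_k\ne j_i$. Put the pair in $L^5L^{15/8}$ and the other three factors in $L^{10}L^{10}$ ($\frac8{15}+\frac3{10}=\frac56$, $\frac15+\frac3{10}=\frac12$). So it suffices that for $j\ne k$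
\[
\big\||\nabla v_n^j|\,v_n^k\big\|_{L^5L^{15/8}}+\big\||x|^{-1}v_n^jv_n^k\big\|_{L^5L^{15/8}}\to0 .
\]
Let $A\in\{|\nabla V^j|,|V^j|/|x|\}\subset L^{10}L^{30/13}$ and $\Theta=V^k\in L^{10}L^{10}$. The rescaled functions
\[
A_n=(\lambda_n^j)^{-3/2}A\big(t/(\lambda_n^j)^2+s_n^j,x/\lambda_n^j\big),\qquad\Theta_n=(\lambda_n^k)^{-1/2}\Theta\big(t/(\lambda_n^k)^2+s_n^k,x/\lambda_n^k\big)
\]
have norms in $L^{10}L^{30/13}$ and $L^{10}L^{10}$ independent of $n$. As $\frac{13}{30}+\frac1{10}=\frac8{15}$, H\"older and density allow us to assume that $A,\Theta$ are bounded with compact support in $(t,x)$. Then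
\[
\|A_n\|_{L^\infty}\le C(\lambda_n^j)^{-3/2},\quad\|A_n\|_{L^5L^{15/8}}\le C(\lambda_n^j)^{1/2},\quad\|\Theta_n\|_{L^\infty}\le C(\lambda_n^k)^{-1/2},\quad\|\Theta_n\|_{L^5L^{15/8}}\le C(\lambda_n^k)^{3/2},
\]
hence $\|A_n\Theta_n\|_{L^5L^{15/8}}\le C\min\{(\lambda_n^j/\lambda_n^k)^{1/2},(\lambda_n^k/\lambda_n^j)^{3/2}\}$, which tends to $0$ along any subsequence with $\lambda_n^j/\lambda_n^k\to0$ or $\infty$. If the ratio stays in a compact subset of $(0,\infty)$ along a subsequence, orthogonality and \eqref{eq:group} give $|s_n^j-s_n^k(\lambda_n^k/\lambda_n^j)^2|\to\infty$. The time supports of $A_n$ and $\Theta_n$ lie in $(\lambda_n^j)^2(-s_n^j+[-C,C])$ and $(\lambda_n^k)^2(-s_n^k+[-C,C])$; dividing by $(\lambda_n^j)^2$ we see that they are eventually disjoint.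

\emph{Third term: remainder.} By \eqref{eq:diff} its $N$ norm is at most $CL^4\|e^{it\Delta}w_n^J\|_X$, whose $\limsup_n$ tends to $0$ as $J\to J^*$.

Choosing first $J$ and then $n$ large, Lemma \ref{lem:stab} shows that $v_n$ is global with $\|v_n\|_{X(\mathbb R)}\le L+1$. This proves Claim 2.

\medskip
\emph{Conclusion.} If $\epsilon_j<E_c$ for all $j$, or if there are no profiles, Claims 1 and 2 give a contradiction. So by \eqref{eq:budget} some $\epsilon_j=E_c$. Since all $\epsilon_i$ are positive, this is the only profile, and $K(w_n^1)\to0$, i.e.\ $v_n(0)=\Gamma_n\phi+o(1)$ in $\dot H^1$. If $\lambda_n\to0$ or $\lambda_n\to\infty$, Claims 1 and 2 again give a contradiction. If $\lambda_n\equiv1$ and $s_n\to+\infty$, then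
\[
\|e^{it\Delta}v_n(0)\|_{X([0,\infty))}\le\|e^{it\Delta}\phi\|_{X([s_n,\infty))}+o(1)\to0 ,
\]
and (L1) yields $\|v_n\|_{X([0,\infty))}\to0$, a contradiction. Similarly $s_n\to-\infty$ contradicts the divergence on $(-\infty,0]$. Hence $\lambda_n\equiv1$, $s_n\equiv0$, and $v_n(0)\to\phi$.
\end{proof}

\begin{proposition}\label{prop:critical}
If $E_c<E(W)$, there is a global radial solution $v_c$ of \eqref{eq:nlsg} with $E_g(v_c)=E_c$ and $K(v_c(t))<K_W$ for all $t$, such that $\{v_c(t):t\in\mathbb R\}$ is precompact in $\dot H^1$.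
\end{proposition}

\begin{proof}
As $B(\mathcal E)=\infty$ for $E_c<\mathcal E<E(W)$, there are radial solutions $v_n$ with $K(v_n(0))<K_W$, $E_g(v_n)\le E_c+\frac1n$ and $\|v_n\|_{X(I_n)}\to\infty$. Since $B(\mathcal E)<\infty$ for $\mathcal E<E_c$, necessarily $E_g(v_n)\to E_c$. The quantity $\|\cdot\|_X^{10}$ is additive over disjoint time intervals and finite on compact ones. So there are $t_n\in I_n$ such that on both sides of $t_n$ it is at least $\min\{n,\frac13\|v_n\|_{X(I_n)}^{10}\}$. After translating $t_n$ to $0$, both half-line norms tend to infinity; the condition $K<K_W$ persists by Lemma \ref{lem:trap}(b), for large $n$. By Proposition \ref{prop:PS}, $v_n(0)\to\phi$ along a subsequence. Let $v_c$ be the maximal solution with data $\phi$. Then $E_g(v_c)=E_c$. By Lemma \ref{lem:trap}(b) there is $\delta>0$ with $K(v_n(0))\le(1-\delta)K_W$ for large $n$, so $K(\phi)<K_W$, and $K(v_c(t))<K_W$ throughout by the same lemma.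

If $\|v_c\|_X$ were finite on the forward half of $I_{max}$, that half would be $[0,\infty)$ by (L2), and Lemma \ref{lem:stab} with $e=0$ would bound $\|v_n\|_{X([0,\infty))}$, a contradiction. The same holds backward. So $v_c$, and each of its time translates, has infinite $X$ norm in both directions. Proposition \ref{prop:PS} applied to $v_c(\cdot+\tau_n)$, for arbitrary $\tau_n\in I_{max}$, shows that $\{v_c(t):t\in I_{max}\}$ is precompact.

Finally suppose $T_+<\infty$. Take $\tau_n\uparrow T_+$ with $v_c(\tau_n)\to\phi'$. The solution with data $\phi'$ exists on some $[-\alpha,\alpha]$, $\alpha>0$, with finite $X$ norm, so by Lemma \ref{lem:stab} $v_c$ exists on $[\tau_n-\alpha,\tau_n+\alpha]$ for large $n$, a contradiction. The same argument gives $T_-=-\infty$.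
\end{proof}

\section{Rigidity and proof of Theorem \ref{thm:A}}\label{sec:rigid}

\begin{proof}[Proof of Theorem \ref{thm:euclid}]
Suppose $E_c<E(W)$, let $v_c$ be as in Proposition \ref{prop:critical}, and put $\delta=1-E_c/E(W)>0$. By Lemma \ref{lem:trap},
\[
K(v_c)-\int|v_c|^6\ge\delta K(v_c)\ge2\delta E_c\qquad\text{for all }t .
\]
By precompactness, Hardy and Sobolev, for each $\varepsilon>0$ there is $R$ with $\int_{|x|\ge R}(|\nabla v_c|^2+|x|^{-2}|v_c|^2+|v_c|^6)\le\varepsilon$ for all $t$. By \eqref{eq:cutoff}, the integrands in \eqref{eq:virial} are bounded on $|x|\ge R$ by $C(|\nabla v_c|^2+|x|^{-2}|v_c|^2+|v_c|^6)$, uniformly in $R$. Using Lemma \ref{lem:virial} in $|x|<R$, and then $h\le1$ from Lemma \ref{lem:weights},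
\begin{align*}
\mathcal M_R'&\ge8\int_{|x|\le R}|\nabla v_c|^2-8\int_{|x|\le R}h|v_c|^6-C\varepsilon\\
&\ge8\Big(K(v_c)-\int|v_c|^6\Big)-C'\varepsilon\ge16\delta E_c-C'\varepsilon\ge8\delta E_c
\end{align*}
for $\varepsilon$ small. On the other hand, Hardy's inequality gives
\[
|\mathcal M_R|\le CR\int_{|x|\le3R}|v_c||\nabla v_c|\le CR^2\int\frac{|v_c|}{|x|}|\nabla v_c|\le CR^2K_W
\]
for all $t$. This is a contradiction as $t\to\infty$. Hence $E_c=E(W)$, i.e.\ $B(\mathcal E)<\infty$ for all $0<\mathcal E<E(W)$. If $v_0$ is as in the theorem, then $E_g(v_0)\ge\frac13K(v_0)\ge0$, with $v_0=0$ if $E_g(v_0)=0$, so we set $B(0)=0$. Solutions are global by (L2).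
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
By \eqref{eq:iso2}, $v_0=Tu_0\in H^1_{rad}(\mathbb R^3)$ satisfies $E_g(v_0)<E(W)$ and $K(v_0)<K_W$. By Theorem \ref{thm:euclid} the solution $v$ of \eqref{eq:nlsg} is global with $\|v\|_{X(\mathbb R)}\le B(E^*(u_0))$. By Lemma \ref{lem:persist}, $v\in C(\mathbb R;H^1)$ and there are radial $v_\pm\in H^1$ with $\|v(t)-e^{it\Delta}v_\pm\|_{H^1}\to0$. By Proposition \ref{prop:conj}, $u=e^{-it}T^{-1}v$ is the solution of \eqref{eq:nls}, and with $u_{0,\pm}=T^{-1}v_\pm$ we have $\|u(t)-e^{it\Delta_{\mathbb H^3}}u_{0,\pm}\|_{H^1(\mathbb H^3)}\to0$. Finally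
\begin{equation}\label{eq:L10}
\int_{\mathbb H^3}|u|^{10}=\int_{\mathbb R^3}\Big(\frac r{\sinh r}\Big)^8|v|^{10}=\int_{\mathbb R^3}g^2|v|^{10}\le\int_{\mathbb R^3}|v|^{10} ,
\end{equation}
so $\|u\|_{L^{10}(\mathbb R\times\mathbb H^3)}\le C\|v\|_{X(\mathbb R)}\le CB(E^*(u_0))$.
\end{proof}

\section{Blow-up: proof of Theorem \ref{thm:B}}\label{sec:blowup}

By \eqref{eq:iso2} and Lemma \ref{lem:trap}, $K^*(u_0)\ne K_W$. The case $K^*(u_0)<K_W$ is Theorem \ref{thm:A}. Let $K^*(u_0)>K_W$, and let $v$ be the solution of \eqref{eq:nlsg} with data $v_0=Tu_0$. Choose $\delta\in(0,1]$ with $E_g(v_0)\le(1-\delta)E(W)$. By Lemma \ref{lem:trap}(c), $K(v(t))>K_W$ and $K(v)-G(v)\le-2\delta K(v)$ on $I_{max}$. Let $M=M(v_0)$, which is conserved, and let $z_R=\int\varphi_R|v|^2\ge0$. By Lemma \ref{lem:virial}, $z_R\in C^2$ with $z_R''=\mathcal M_R'$.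

This time we need an upper bound. In \eqref{eq:virial} we have $\varphi_R''\le2$ everywhere, the third term is $\le0$ as $g'\le0\le\varphi_R'$, and in $|x|\le R$ the two sextic integrands are together $-8h|v|^6\le-8g|v|^6$. Hence
\begin{align*}
z_R''&\le8K-8\int_{|x|\le R}g|v|^6+CR^{-2}M+C\int_{|x|>R}|v|^6\\
&\le8(K-G)+CR^{-2}M+C\int_{|x|>R}|v|^6 .
\end{align*}
There is no a priori upper bound on $K$, so the error must be absorbed by $K-G\le-2\delta K$. Strauss' lemma makes it linear in $K$: $|v(x)|^4\le CR^{-4}MK$ for $|x|>R$, so $\int_{|x|>R}|v|^6\le CR^{-4}M^2K$. Therefore, if $R$ is large depending on $M$ and $\delta$,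
\[
z_R''\le-16\delta K+CR^{-2}M+CR^{-4}M^2K\le-12\delta K+4\delta K_W\le-8\delta K_W
\]
on all of $I_{max}$. As $z_R\ge0$, the interval $I_{max}$ is bounded in both directions. By Lemma \ref{lem:uniq} and Proposition \ref{prop:conj}, $I_{max}$ is also the maximal interval of $u$.\qed

\section{Sharpness: proof of Theorem \ref{thm:C}}\label{sec:sharp}

For radial $f\in C_c^\infty(\mathbb R^3)$ let $u_0=T^{-1}D_\lambda f\in C_c^\infty(\mathbb H^3)$. As $\lambda\to0$, $M(D_\lambda f)=\lambda^2M(f)\to0$ and $G(D_\lambda f)=\int g(\lambda x)|f|^6\to\int|f|^6$, so Lemma \ref{lem:T} gives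
\begin{equation}\label{eq:small}
K^*(u_0)=K(f),\qquad\|\nabla u_0\|_{L^2}^2\to K(f),\qquad E_{\mathbb H^3}(u_0)\to E(f) .
\end{equation}
Also $E(cW)=\frac{c^2}2K_W-\frac{c^6}6K_W=E(W)p(c^2)<E(W)$ for $c>0$, $c\ne1$.

(i) Take $\eta>0$ small and $f$ close to $(1+\eta)W$ in $\dot H^1$ such that $E(f)<E(W)$ and $K_W<K(f)<(\|\nabla W\|_{L^2}+\varepsilon)^2$. By \eqref{eq:small}, for small $\lambda$ we have $E^*(u_0)\le E_{\mathbb H^3}(u_0)<E(W)$, $\|\nabla u_0\|_{L^2}<\|\nabla W\|_{L^2}+\varepsilon$ and $K^*(u_0)=K(f)>K_W$. By Theorem \ref{thm:B} the solution blows up in finite time in both directions.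

(ii) The idea is that data slightly below $W$, shrunk to a small scale, follow the static solution $W$ for a long rescaled time. Take $\eta>0$ small and $f$ close to $(1-\eta)W$ in $\dot H^1$ with $K(f)<K_W$ and $E(f)<E(W)$. For small $\lambda$, \eqref{eq:hypE} and \eqref{eq:hypK} hold by \eqref{eq:small}. Let $v$ be the solution of \eqref{eq:nlsg} with data $D_\lambda f$. Then $\tilde v(t,x)=\lambda^{1/2}v(\lambda^2t,\lambda x)$ solves \eqref{eq:nlsa} with $a=g(\lambda\,\cdot)\in\mathcal A$ and data $f$.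

Fix $\tau>0$. On $[0,\tau]$ the static function $W$ solves this equation up to the error $(g(\lambda\,\cdot)-1)F(W)$, whose $N([0,\tau])$ norm tends to $0$ as $\lambda\to0$: as in the first term of Claim 2 in Section \ref{sec:minimal}, this is dominated convergence, with $W^4(|\nabla W|+W/|x|)\in L^{6/5}$. Moreover $\|W\|_{X([0,\tau])}=\tau^{1/10}\|\nabla W\|_{L^{30/13}}<\infty$, as $|\nabla W|=O(|x|^{-2})$. Since the constants in Lemma \ref{lem:stab} are uniform in $a$, $\|\tilde v-W\|_{L^{10}([0,\tau]\times\mathbb R^3)}$ is as small as we like if $\eta$, $\|f-(1-\eta)W\|_{\dot H^1}$ and $\lambda$ are small. By \eqref{eq:L10} and scaling,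
\[
\|u\|_{L^{10}([0,\lambda^2\tau]\times\mathbb H^3)}=\|g(\lambda\,\cdot)^{1/5}\tilde v\|_{L^{10}([0,\tau]\times\mathbb R^3)}\ge\tfrac12\tau^{1/10}\|W\|_{L^{10}}
\]
for suitable parameters, because $g(\lambda\,\cdot)^{1/5}W\to W$ in $L^{10}$. As $\tau$ is arbitrary, the supremum in (ii) is infinite. By the proof of Theorem \ref{thm:A}, $\|u\|_{L^{10}}$ is bounded by $CB(\mathcal E)<\infty$ over data with $E^*(u_0)\le\mathcal E<E(W)$ and $K^*(u_0)<K_W$. So along data of the above kind with $\|u\|_{L^{10}}\to\infty$ one must have $E^*(u_0)\to E(W)$, and $C(E^*)$ cannot stay bounded as $E^*\uparrow E(W)$.\qed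

\begin{thebibliography}{1}
\bibitem{Kleinhenz}
\emph{Solutions to the Nonlinear Schr\"odinger Equation in Hyperbolic Space},
\texttt{http://math.mit.edu/research/undergraduate/spur/documents/2014kleinhenz.pdf}.
\end{thebibliography}

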